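\title{Banach spaces without the $w_p$-approximation property}

\begin{abstract}
A Banach space $E$ has the $w_p$-approximation property if, for every Banach space $F$, the natural map $F\hat\otimes_{w_p}E\to F\hat\otimes_\varepsilon E$ is injective, where $w_p$ is the Laprest\'e tensor norm. We show that for every $1<p<\infty$, $p\neq2$, there is a separable Banach space without this property, that one separable space fails it for all such $p$ at once, and that every Banach space has it for $p=2$. The counterexamples are completions of the finitely supported functions on a binary tree under explicit norms, and the estimates use only counting and the inequalities of H\"older, Jensen and Khinchine.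
\end{abstract}

\section{Introduction}\label{sec:intro}

Scalars are real or complex, $B_{E^*}$ is the closed unit ball of the dual of a Banach space $E$, and for $1<p<\infty$ the conjugate exponent $p'$ is given by $1/p+1/p'=1$. The \emph{weak $\ell_p$-norm} of a finite sequence $(x_k)$ in $E$ is
\[
w_p((x_k);E)=\sup_{x^*\in B_{E^*}}\Big(\sum_k|x^*(x_k)|^p\Big)^{1/p};
\]
it measures how large the sequence looks to one functional at a time. For Banach spaces $F,E$ and $u\in F\otimes E$, the \emph{Laprest\'e norm} $w_p$ and the \emph{injective norm} $\varepsilon$ are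
\begin{align*}
w_p(u;F,E)&=\inf\Big\{w_p((y_k);F)\,w_{p'}((x_k);E):\ u=\sum_k y_k\otimes x_k\Big\},\\
\varepsilon(u;F,E)&=\sup\Big\{\Big|\sum_k y^*(y_k)x^*(x_k)\Big|:\ y^*\in B_{F^*},\ x^*\in B_{E^*}\Big\},
\end{align*}
where the infimum runs over all finite representations of $u$ and the supremum is the same for each of them. H\"older's inequality gives $\varepsilon\le w_p$, so the identity of $F\otimes E$ extends to a continuous map between the completions,
\begin{equation}\label{eq:natural}
F\hat\otimes_{w_p}E\longrightarrow F\hat\otimes_\varepsilon E .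
\end{equation}
The space $E$ has the \emph{$w_p$-approximation property} ($w_p$-AP) if \eqref{eq:natural} is injective for every Banach space $F$. A nonzero element of the kernel is the limit of a $w_p$-Cauchy sequence of tensors that tends to $0$ in $\varepsilon$ but not in $w_p$.

The same definition with a tensor norm $\alpha$ in place of $w_p$ gives the $\alpha$-AP. For the Chevet--Saphar norms
\[
g_p(u;F,E)=\inf\Big\{\Big(\sum_k\|y_k\|^p\Big)^{1/p}w_{p'}((x_k);E):\ u=\sum_k y_k\otimes x_k\Big\}
\]
and their transposes $d_p=g_p^t$, Reinov constructed Banach spaces failing the $g_p$-AP and the $d_p$-AP for $1\le p\le\infty$, $p\ne2$. It is also known that every Banach space with the $g_p$-AP has the $w_p$-AP. This implication does not transfer a failure from $g_p$ to $w_p$, and since $\varepsilon\le w_p\le g_p$, the norm $w_p$ is the closer of the two to $\varepsilon$. The following question was posed in \cite{WD}.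

\medskip\noindent\textbf{Question.} \emph{For $1<p<\infty$, $p\neq2$, does every Banach space have the $w_p$-AP?}\medskip

There is a reason to expect a positive answer. A bounded functional on $F\hat\otimes_{w_p}E$ is a bilinear form dominated by an $L_p$-norm on $F$ and an $L_{p'}$-norm on $E$ (Lemma~\ref{lem:dom}), and the spaces $L_p$ and $L_{p'}$ have plenty of finite-rank projections with which to approximate such a form. For $p=2$ this is a proof. For $p\ne2$ it breaks at one point: the form lives only on \emph{subspaces} of $L_p$ and $L_{p'}$. The answer is no.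

\begin{theorem}\label{thm:main}
Let $1<p<2$ and $q=p'$. There are separable Banach spaces $E,F$ and an element $z\neq0$ of $F\hat\otimes_{w_p}E$ whose image in $F\hat\otimes_\varepsilon E$ is $0$. The space $E$ fails the $w_p$-AP and the space $F$ fails the $w_q$-AP. Hence for every $1<p<\infty$, $p\ne2$, there is a separable Banach space failing the $w_p$-AP.
\end{theorem}

The last two assertions follow from the first. The transposition $y\otimes x\mapsto x\otimes y$ satisfies $w_q(u^t;E,F)=w_p(u;F,E)$ and $\varepsilon(u^t;E,F)=\varepsilon(u;F,E)$ by definition, so $z^t\in E\hat\otimes_{w_q}F$ is nonzero with zero image in $E\hat\otimes_\varepsilon F$; and $q$ runs through $(2,\infty)$ as $p$ runs through $(1,2)$.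

\begin{theorem}\label{thm:supp}
\begin{itemize}
\item[(a)] There is a separable Banach space that fails the $w_p$-AP for all $p\in(1,\infty)\setminus\{2\}$ simultaneously.
\item[(b)] Every Banach space has the $w_2$-AP.
\end{itemize}
Thus, for $1<p<\infty$, every Banach space has the $w_p$-AP if and only if $p=2$.
\end{theorem}

Section~\ref{sec:dual} proves part (b). Section~\ref{sec:plan} reduces Theorem~\ref{thm:main} to two competing estimates and shows the mechanism that reconciles them. The spaces are defined in Section~\ref{sec:spaces}; the first estimate is proved in Section~\ref{sec:small} and the second in Sections~\ref{sec:functions} and~\ref{sec:trace}. Section~\ref{sec:all} proves part (a).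

\section{The dual of $w_p$ and the case $p=2$}\label{sec:dual}

We first collect the elementary facts about $w_p$ that are used below. Here $1<p<\infty$.

\emph{(W1) The norm.} Let $u_1,u_2$ have representations whose products of weak norms are $a_1,a_2>0$. Rescale them so that the two factors are $a_i^{1/p}$ and $a_i^{1/p'}$. The concatenated sequences have weak norms at most $(a_1+a_2)^{1/p}$ and $(a_1+a_2)^{1/p'}$, so $w_p$ is subadditive. It is a norm because $w_p\ge\varepsilon$, and $w_p(y\otimes x)\le\|y\|\,\|x\|$.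

\emph{(W2) Norming sets.} A set $\mathcal T\subset B_{E^*}$ is \emph{norming} if $\|x\|=\sup_{\theta\in\mathcal T}|\theta(x)|$ for all $x\in E$. By the duality of $\ell_p$ and $\ell_{p'}$,
\begin{equation}\label{eq:norming}
w_p((x_k);E)=\sup_{\|c\|_{p'}\le1}\Big\|\sum_kc_kx_k\Big\|=\sup_{\theta\in\mathcal T}\Big(\sum_k|\theta(x_k)|^p\Big)^{1/p}.
\end{equation}
If $\mathcal T_F,\mathcal T_E$ are norming for $F,E$, then replacing the suprema in the definition of $\varepsilon$ one at a time gives $\varepsilon(u)=\sup\{|(\eta\otimes\theta)(u)|:\eta\in\mathcal T_F,\theta\in\mathcal T_E\}$ on $F\otimes E$, and by continuity on $F\hat\otimes_\varepsilon E$. Hence $z$ lies in the kernel of \eqref{eq:natural} if and only if $(\eta\otimes\theta)(z)=0$ for all $\eta\in\mathcal T_F$, $\theta\in\mathcal T_E$.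

\emph{(W3) Operators.} For a bounded operator $T$ we have $w_p((Tx_k))\le\|T\|w_p((x_k))$. So $S\otimes T$ has norm at most $\|S\|\,\|T\|$ for $w_p$; the same holds for $\varepsilon$, and the extensions to the completions commute with the maps \eqref{eq:natural}.

\emph{(W4) Functionals.} A bilinear form $\phi$ on $F\times E$ defines a functional of norm at most $M$ on $F\hat\otimes_{w_p}E$ if and only if
\begin{equation}\label{eq:functional}
\sum_k|\phi(y_k,x_k)|\le M\,w_p((y_k);F)\,w_{p'}((x_k);E)
\end{equation}
for all finite sequences. The moduli on the left come for free, because multiplying the $y_k$ by unimodular scalars does not change $w_p((y_k);F)$.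

Call the elements of $F^*\otimes E^*$ \emph{finite-rank forms}. By (W2) with the full unit balls, they vanish on the kernel of \eqref{eq:natural}. This gives the basic way to prove injectivity.

\begin{lemma}\label{lem:approx}
Suppose that for every $\phi\in(F\hat\otimes_{w_p}E)^*$ there is a net $(\phi_\iota)$ of finite-rank forms, bounded in $(F\hat\otimes_{w_p}E)^*$, with $\phi_\iota(y,x)\to\phi(y,x)$ for all $y\in F$, $x\in E$. Then \eqref{eq:natural} is injective.
\end{lemma}

\begin{proof}
A bounded net of functionals that converges to $\phi$ on the dense subspace $F\otimes E$ converges to $\phi$ everywhere. So $\phi(z)=\lim\phi_\iota(z)=0$ for $z$ in the kernel and every $\phi$, and $z=0$ by the Hahn--Banach theorem.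
\end{proof}

For example, suppose that $E$ carries a bounded net $(T_\iota)$ of finite-rank operators with $T_\iota x\to x$ for all $x$, as the partial sum projections of a Schauder basis do. The forms $\phi_\iota(y,x)=\phi(y,T_\iota x)$ have finite rank and are uniformly bounded by (W3), so $E$ has the $w_p$-AP for every $p$. The same argument works on the side of $F$. Therefore neither of the spaces in Theorem~\ref{thm:main} admits such a net.

The next lemma turns the suprema in \eqref{eq:functional} into averages.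

\begin{lemma}\label{lem:dom}
Let $\phi$ satisfy \eqref{eq:functional}. There are Borel probability measures $\mu_F$ on $B_{F^*}$ and $\mu_E$ on $B_{E^*}$, for the weak$^*$ topologies, such that
\[
|\phi(y,x)|\le M\,\|J_Fy\|_{L_p(\mu_F)}\,\|J_Ex\|_{L_{p'}(\mu_E)}\qquad(y\in F,\ x\in E),
\]
where $J_Fy(y^*)=y^*(y)$ and $J_Ex(x^*)=x^*(x)$.
\end{lemma}

\begin{proof}
Let $\Omega=B_{F^*}\times B_{E^*}$, a compact space. To a finite family $(y_k,x_k)$ attach the continuous real function
\[
(y^*,x^*)\longmapsto M\sum_k\Big(\frac1p|y^*(y_k)|^p+\frac1{p'}|x^*(x_k)|^{p'}\Big)-\sum_k|\phi(y_k,x_k)| .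
\]
These functions form a convex cone $\mathcal C\ni0$: concatenating families adds the functions, and replacing $(y_k,x_k)$ by $(s^{1/p}y_k,s^{1/p'}x_k)$ multiplies them by $s>0$. The variables $y^*,x^*$ are separated, so the maximum of such a function is $M\big(\frac1pw_p((y_k))^p+\frac1{p'}w_{p'}((x_k))^{p'}\big)-\sum_k|\phi(y_k,x_k)|$, which is nonnegative by Young's inequality $ab\le a^p/p+b^{p'}/p'$ and \eqref{eq:functional}. Hence $\mathcal C$ is disjoint from the open convex cone $\mathcal N$ of strictly negative functions in the real space $C(\Omega)$. The Hahn--Banach theorem gives a functional $\mu$ with $\mu<0$ on $\mathcal N$ and $\mu\ge0$ on $\mathcal C$; the separating constant is $0$ because both sets are cones. So $\mu$ is positive and nonzero, and after normalization it is a probability measure by the Riesz representation theorem. Let $\mu_F,\mu_E$ be its marginals. For the family consisting of the single pair $(sy,s^{-1}x)$ we get $|\phi(y,x)|\le M\big(\frac1ps^p\|J_Fy\|^p+\frac1{p'}s^{-p'}\|J_Ex\|^{p'}\big)$,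 and the infimum of the right side over $s>0$ is $M\|J_Fy\|\,\|J_Ex\|$.
\end{proof}

Let $F_0\subset L_p(\mu_F)$ and $E_0\subset L_{p'}(\mu_E)$ be the closures of $J_FF$ and $J_EE$. By the lemma, $\phi(y,x)$ depends only on $J_Fy$ and $J_Ex$, and $\phi(y,x)=b(J_Fy,J_Ex)$ for a bilinear form $b$ on $F_0\times E_0$ with $\|b\|\le M$.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(b)]
Let $p=2$, let $\phi\in(F\hat\otimes_{w_2}E)^*$ have norm at most $M$, and take $b$ as above. Now $E_0$ is a Hilbert space. The orthogonal projections $P_\iota$ onto its finite-dimensional subspaces, ordered by inclusion, converge strongly to the identity. Put $\phi_\iota(y,x)=b(J_Fy,P_\iota J_Ex)$. These forms have finite rank and converge pointwise to $\phi$. Since $\sum_k\|J_Fy_k\|^2=\int\sum_k|y^*(y_k)|^2\,d\mu_F\le w_2((y_k))^2$, and likewise for $E$,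
\[
\sum_k|\phi_\iota(y_k,x_k)|\le M\Big(\sum_k\|J_Fy_k\|^2\Big)^{1/2}\Big(\sum_k\|J_Ex_k\|^2\Big)^{1/2}\le M\,w_2((y_k))\,w_2((x_k)).
\]
By (W4) the net is bounded, and Lemma~\ref{lem:approx} applies.
\end{proof}

\begin{remark}\label{rem:extension}
For $p\ne2$ the same argument approximates every $\phi$ whose form $b$ extends to a bounded form on $F_0\times L_{p'}(\mu_E)$. Take for $P_\iota$ the conditional expectations with respect to finite measurable partitions: they are finite-rank contractions of $L_{p'}(\mu_E)$ that eventually fix each simple function, so they converge strongly to the identity, and H\"older's inequality replaces Cauchy--Schwarz. A functional that does not vanish on the kernel of \eqref{eq:natural} therefore has no such extension. For $p=2$ an extension always exists, since $E_0$ is the range of an orthogonal projection.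
\end{remark}

\section{The plan of the construction}\label{sec:plan}

From here to the end of Section~\ref{sec:trace} we fix $1<p<2$ and put
\[
q=p',\qquad r=\frac p2\in\Big(\frac12,1\Big),\qquad\gamma=\frac1p-\frac12=\frac12-\frac1q>0,
\]
so that $\gamma p=1-r$ and $\gamma q=q/2-1$. The letter $C$ denotes constants that depend only on $p$ and may change from line to line. For scalars $d_l$ and independent uniform signs $\sigma_l=\pm1$ we have $\mathbb E|\sum\sigma_ld_l|^2=\|d\|_2^2$; monotonicity of moments and Khinchine's inequality give constants $A_p>0$, $B_q<\infty$ with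
\begin{equation}\label{eq:khinchine}
A_p\|d\|_2\le\Big(\mathbb E\Big|\sum\sigma_ld_l\Big|^p\Big)^{1/p}\le\|d\|_2\le\Big(\mathbb E\Big|\sum\sigma_ld_l\Big|^q\Big)^{1/q}\le B_q\|d\|_2 .
\end{equation}

\subsection{Diagonal tensors and the trace}

Let $n_0=48$, $D_n=\{1,2\}^n$ and $\mathbb D=\bigcup_{n\ge n_0}D_n$. For $l\in D_{n-1}$ and $\chi\in\{1,2\}$ the concatenation $l\chi\in D_n$ is a \emph{child} of $l$. Let $V$ be the space of finitely supported scalar functions on $\mathbb D$, with unit vectors $e_i$ and the bilinear form $\langle b,a\rangle=\sum_{i\in\mathbb D}b_ia_i$. Its linearization is the trace, $\operatorname{tr}(\sum_ky_k\otimes x_k)=\sum_k\langle y_k,x_k\rangle$. Put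
\[
S_n=2^{-n}\sum_{i\in D_n}e_i\otimes e_i\in V\otimes V,\qquad\operatorname{tr}S_n=1 .
\]
A \emph{test} is a linear functional on $V$ that depends on finitely many coordinates. The tensors $S_n$ have trace $1$ but move out of sight of every pair of tests, and this is the source of the kernel.

\begin{lemma}\label{lem:criterion}
Let $\mathcal T_E,\mathcal T_F$ be sets of tests such that $\|a\|_E=\sup_{\theta\in\mathcal T_E}|\theta(a)|$ and $\|b\|_F=\sup_{\eta\in\mathcal T_F}|\eta(b)|$ are norms on $V$, and let $E,F$ be the completions. Assume: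
\begin{itemize}
\item[(A)] $\sum_k|\langle y_k,x_k\rangle|\le M\,w_p((y_k);F)\,w_q((x_k);E)$ for some $M$ and all finite sequences in $V$;
\item[(B)] $\sum_{n>n_0}w_p(S_n-S_{n-1};F,E)<\infty$.
\end{itemize}
Then $E,F$ are separable, and there is $z\ne0$ in $F\hat\otimes_{w_p}E$ with image $0$ in $F\hat\otimes_\varepsilon E$.
\end{lemma}

\begin{proof}
The spaces are separable because $V$ has countable dimension, and $\mathcal T_E,\mathcal T_F$ are norming by density. For sequences of length one, (A) says that the form is bounded, so it extends to $F\times E$. Both sides of (A) are continuous in the finitely many vectors involved, so (A) holds for sequences in $F$ and $E$, and by (W4) the trace is a bounded functional on $F\hat\otimes_{w_p}E$. By (B) the sequence $S_n$ has a limit $z$ there, and $\operatorname{tr}z=1$, so $z\ne0$. For tests $\eta,\theta$ we have $(\eta\otimes\theta)(S_n)=2^{-n}\sum_{i\in D_n}\eta(e_i)\theta(e_i)=0$ for large $n$. Hence $(\eta\otimes\theta)(z)=0$, and $z$ is in the kernel by (W2).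
\end{proof}

Condition (A) asks for many large tests and condition (B) for few small ones. Moreover, (A) restricts the way in which (B) can hold: a representation $S_n-S_{n-1}=\sum_ky_k\otimes x_k$ with a small product of weak norms must have $\sum_k|\langle y_k,x_k\rangle|$ small. For the obvious representation by the tensors $e_i\otimes e_i$ this sum equals $2$. So we need representations in which the trace vanishes term by term.

\subsection{One vertex and its two children}

We have $S_n-S_{n-1}=2^{-n}\sum_{l\in D_{n-1}}(-2e_l\otimes e_l+e_{l1}\otimes e_{l1}+e_{l2}\otimes e_{l2})$. In the basis $e_l,e_{l1},e_{l2}$ each summand is the matrix $\operatorname{diag}(-2,1,1)$, and we want to write it as a sum of rank-one matrices of trace zero. Take the vertices of an equilateral triangle on the circle of radius $\sqrt2$: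
\[
\big(u_1(t),u_2(t)\big)=\big(\sqrt2,\,0\big),\quad\big(-\tfrac1{\sqrt2},\,\sqrt{\tfrac32}\big),\quad\big(-\tfrac1{\sqrt2},\,-\sqrt{\tfrac32}\big)\qquad(t=1,2,3).
\]
Then $|u_\chi(t)|\le\sqrt2$. The $3\times3$ matrix with rows $(1,1,1),u_1,u_2$ has orthogonal rows of length $\sqrt3$, so its columns are orthogonal of length $\sqrt3$ too:
\begin{equation}\label{eq:u}
\sum_tu_\chi(t)=0,\qquad\sum_tu_\chi(t)u_{\chi'}(t)=3\delta_{\chi\chi'},\qquad1+\sum_\chi u_\chi(t)u_\chi(t')=3\delta_{tt'} .
\end{equation}
Here and below $t,t'\in\{1,2,3\}$ and $\chi,\chi'\in\{1,2\}$. For $n>n_0$ and $l\in D_{n-1}$ put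
\[
\psi_{l,t}=e_l+\sum_\chi u_\chi(t)e_{l\chi},\qquad\varphi_{l,t}=-2e_l+\sum_\chi u_\chi(t)e_{l\chi}.
\]
In $\sum_t\psi_{l,t}\otimes\varphi_{l,t}$ the mixed terms cancel by the first two identities in \eqref{eq:u}, which leaves
\begin{equation}\label{eq:three}
\frac13\sum_t\psi_{l,t}\otimes\varphi_{l,t}=-2e_l\otimes e_l+\sum_\chi e_{l\chi}\otimes e_{l\chi},\qquad\langle\psi_{l,t},\varphi_{l,t}\rangle=-2+2=0 .
\end{equation}
For instance $\psi_{l,1}=(1,\sqrt2,0)$ and $\varphi_{l,1}=(-2,\sqrt2,0)$.

All tests will be built from the pairings with the vectors $\psi_{l,t}$. A \emph{label} is a pair $\xi=(n,t)$ with $n>n_0$, and $n$ is its \emph{level}. For a label $\xi=(n,t)$ and $a\in V$ let $T_\xi a=T_{n,t}a$ be the function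
\[
T_{n,t}a(l)=\langle\psi_{l,t},a\rangle=a_l+\sum_\chi u_\chi(t)a_{l\chi},\qquad l\in D_{n-1}.
\]
These data are redundant. A coordinate $a_{l\chi}$ with $l\in D_{n-1}$ can be read off at level $n$, as a child, and at level $n+1$, as a parent: by \eqref{eq:u},
\begin{equation}\label{eq:consistency}
\sum_tT_{n,t}a(l)=3a_l,\qquad\sum_tu_\chi(t)\,T_{n,t}a(l)=3a_{l\chi}=\sum_{t'}T_{n+1,t'}a(l\chi).
\end{equation}
The form can be recovered as well. By \eqref{eq:u}, $\sum_tT_{n,t}a(l)T_{n,t}b(l)=3(a_lb_l+\sum_\chi a_{l\chi}b_{l\chi})$. Summing over $l\in D_{n-1}$ and $n>n_0$ counts every point of $\mathbb D$ twice, except the points of $D_{n_0}$, which are counted once. Adding these with the help of the first identity in \eqref{eq:consistency}, we get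
\begin{equation}\label{eq:recover}
2\langle b,a\rangle=\frac19\sum_{t,t'}\sum_{l\in D_{n_0}}T_{n_0+1,t}a(l)\,T_{n_0+1,t'}b(l)+\frac13\sum_{n>n_0}\sum_t\sum_{l\in D_{n-1}}T_{n,t}a(l)\,T_{n,t}b(l).
\end{equation}
Finally, we record which $T_{n',t'}$ see the vectors $\psi_{l,t},\varphi_{l,t}$. The value $T_{n',t'}a(\lambda)$ involves $a$ at $\lambda$ and at the children of $\lambda$. For $a$ supported on $l\in D_{n-1}$ and its children, $\lambda$ must be the parent of $l$, or $l$ itself, or a child of $l$. Writing $l=k\chi_0$ and using the last identity in \eqref{eq:u} for the middle column, we obtain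
\begin{equation}\label{eq:table}
\begin{array}{c|ccc}
&T_{n-1,t'}&T_{n,t'}&T_{n+1,t'}\\ \hline
\psi_{l,t}&u_{\chi_0}(t')1_{\{k\}}&3\delta_{tt'}1_{\{l\}}&\sum_\chi u_\chi(t)1_{\{l\chi\}}\\[2pt]
\varphi_{l,t}&-2u_{\chi_0}(t')1_{\{k\}}&(3\delta_{tt'}-3)1_{\{l\}}&\sum_\chi u_\chi(t)1_{\{l\chi\}}
\end{array}
\end{equation}
The first column is present only if $n-1>n_0$, and $T_{n',t'}$ annihilates both vectors if $|n'-n|\ge2$. Two zeros in the middle column drive the construction: $T_{n,t}$ does not see $\varphi_{l,t}$, and $T_{n,t'}$ does not see $\psi_{l,t}$ for $t'\neq t$.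

\subsection{Grouping with random signs}

The identity \eqref{eq:three} removes the obstruction; the gain comes from $p\ne2$. For each label $(n,t)$ let $\mathcal K_{n,t}$ be a partition of $D_{n-1}$ into classes of $m$ points. For a class $K$ and signs $\sigma\in\{\pm1\}^K$ put $\Psi^\sigma_{t,K}=\sum_{l\in K}\sigma_l\psi_{l,t}$ and $\Phi^\sigma_{t,K}=\sum_{l\in K}\sigma_l\varphi_{l,t}$. Since $\mathbb E\sigma_l\sigma_{l'}=\delta_{ll'}$, identity \eqref{eq:three} gives
\[
S_n-S_{n-1}=\frac{2^{-n}}3\sum_t\sum_{K\in\mathcal K_{n,t}}\mathbb E_\sigma\,\Psi^\sigma_{t,K}\otimes\Phi^\sigma_{t,K},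
\]
and each term still has trace zero because $T_{n,t}\Phi^\sigma_{t,K}=0$. Write $\mathbb E_\sigma=2^{-m}\sum_\sigma$ and distribute the weight as $2^{-m/p}\cdot2^{-m/q}$. By \eqref{eq:norming}, in the setting of Lemma~\ref{lem:criterion},
\begin{equation}\label{eq:grouped}
w_p(S_n-S_{n-1})\le\frac{2^{-n}}3\sup_{\eta\in\mathcal T_F}\Big(\sum_{t,K}\mathbb E_\sigma|\eta(\Psi^\sigma_{t,K})|^p\Big)^{1/p}\sup_{\theta\in\mathcal T_E}\Big(\sum_{t,K}\mathbb E_\sigma|\theta(\Phi^\sigma_{t,K})|^q\Big)^{1/q}.
\end{equation}

To see what grouping does, fix $t$ and take a flat test: $|\eta(\psi_{l,t})|=1$ for $l$ in a set $A$ and $0$ elsewhere, where $A$ meets every class in $0$ or $j$ points. Without grouping ($m=1$) the sum over $K$ is $|A|$. With grouping, $|A|/j$ classes contribute at most $j^{p/2}$ each by \eqref{eq:khinchine}, so the sum is at most $|A|j^{p/2-1}=|A|j^{-\gamma p}$. For a flat test $\theta$ on the other side the sum is at least $|A|j^{q/2-1}=|A|j^{\gamma q}$. After taking roots: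
\begin{center}
\emph{a test that is bunched $j$ points to a class gains $j^{-\gamma}$ in $F$ and loses $j^{\gamma}$ in $E$.}
\end{center}
If the tests on both sides are bunched in the same way, gain and loss cancel. This has to happen when $\Phi$ is built from the $\psi_{l,t}$ instead of the $\varphi_{l,t}$, since then the tensor is $S_n+\frac12S_{n-1}$, of trace $\frac32$. For the $\varphi_{l,t}$, table \eqref{eq:table} leaves room.

\begin{itemize}
\item In $E$, a test built on $T_{\xi'}$ may be concentrated on a class of its \emph{own} partition $\mathcal K_{\xi'}$ at no cost, provided this class is transversal ($j=1$) to the partitions $\mathcal K_\xi$ of the nearby labels $\xi\ne\xi'$: the vectors $\Phi$ grouped along $\mathcal K_{\xi'}$ are invisible to $T_{\xi'}$. A test spread over all of $D_{n'-1}$ has $j=m$ and must be scaled down by $m^{-\gamma}$.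
\item In $F$, a test built on $T_{\xi'}$ must be bunched along $\mathcal K_\xi$ for \emph{every} label $\xi$ whose vectors $\psi$ are seen by $T_{\xi'}$. These are $\xi'$ itself and the six labels of the two adjacent levels.
\end{itemize}
These two rules give (B) quickly. The price is paid in (A): the tests for $T_{\xi'}b$ are weak along seven partitions, while the tests for $T_{\xi'}a$ are strong along only one of them, so the terms of \eqref{eq:recover} cannot be estimated one by one (Example~\ref{ex:row}). The redundancy \eqref{eq:consistency} will repair this.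

\section{The spaces $E$ and $F$}\label{sec:spaces}

\subsection{Partitions}

We need partitions that are pairwise transversal for nearby labels and compatible with passing from $D_k$ to $D_{k+1}$. Both are achieved by letting each label vary its own block of coordinates. For $n\ge n_0$ let
\[
\kappa_n=\lfloor n/48\rfloor\ge1,\qquad s_n=2^{\kappa_n},\qquad m_n=4^{\kappa_n}=s_n^2 .
\]
Then
\begin{equation}\label{eq:m}
\tfrac14\,2^{n/24}\le m_n\le2^{n/24},\qquad\tfrac14\le m_n/m_{n'}\le4\quad\text{if }|n-n'|\le4 .
\end{equation}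
For a label $\xi=(n,t)$ write $m_\xi=m_n$, $s_\xi=s_n$, let $\bar n\in\{0,1,2,3\}$ be the residue of $n$ modulo $4$, and put
\[
\Gamma_\xi=\{12i+3\bar n+t:\ 0\le i<2\kappa_n\}\subset\{1,\dots,24\kappa_n\}\subset\{1,\dots,n-3\}.
\]
For $k\ge n-3$ let $\mathcal K_\xi$ denote the partition of $D_k$ into classes of points that agree outside the coordinates $\Gamma_\xi$; the set $D_k$ will be specified each time. Each class has $2^{2\kappa_n}=m_\xi$ points, and $K_\xi(l)$ is the class of $l$.

\begin{itemize}
\item[(K1)] If $\xi\ne\xi'$ have levels differing by at most $3$, then $\Gamma_\xi\cap\Gamma_{\xi'}=\emptyset$, because the numbers $3\bar n+t\in\{1,\dots,12\}$ differ. Hence a class of $\mathcal K_\xi$ and a class of $\mathcal K_{\xi'}$ on the same $D_k$ share at most one point.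
\item[(K2)] If $\mathcal K_\xi$ is defined on $D_k$, its classes on $D_{k+1}$ are the sets $K\chi=\{l\chi:l\in K\}$, with $K$ a class on $D_k$.
\end{itemize}

\subsection{Neighbors and boxes}

Let $\Lambda$ be the set of labels of level at least $n_0+3$; discarding the two lowest levels will keep all indices in Section~\ref{sec:trace} above $n_0$. For a label $(n,t)$ the set of \emph{neighbors} is
\[
N(n,t)=\{(n',t')\in\Lambda:\ (n',t')=(n,t)\ \text{ or }\ |n'-n|=1\}.
\]
It has at most $7$ elements. The blocks $\Gamma_\xi$, $\xi\in N(n,t)$, are disjoint by (K1) and lie in $\{1,\dots,n-2\}$, so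
\[
D_{n-1}=\prod_{\xi\in N(n,t)}\{1,2\}^{\Gamma_\xi}\times\{1,2\}^{\rm rest}.
\]
A \emph{box} for $(n,t)$ is a set $R=\prod_\xi R_\xi\times\{\text{point}\}$ with $R_\xi\subset\{1,2\}^{\Gamma_\xi}$ and $|R_\xi|=s_\xi$; see Figure~\ref{fig:grid}. Let $\mathcal R_{n,t}$ be the set of boxes with the uniform probability, under which the factors are independent and uniform.

\begin{itemize}
\item[(R1)] All boxes have $|R|=\prod_\xi s_\xi$ points, and $\mathbb P(l\in R)=\rho_{n,t}:=|R|\,2^{-(n-1)}$ for every $l\in D_{n-1}$.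
\item[(R2)] For $\xi\in N(n,t)$, a box meets each class of $\mathcal K_\xi$ on $D_{n-1}$ in $0$ or $s_\xi$ points, since the intersection is empty or a copy of $R_\xi$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\foreach \x in {0,1,2,3} \foreach \y in {0,1,2,3} \draw (\x,\y) circle (2.5pt);
\foreach \x in {0,2} \foreach \y in {1,3} \fill (\x,\y) circle (3pt);
\draw[rounded corners] (-0.3,0.75) rectangle (3.3,1.25);
\draw[rounded corners,dashed] (1.75,-0.3) rectangle (2.25,3.3);
\node[right] at (3.4,1) {class of $\mathcal K_\xi$};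
\node[above] at (2,3.35) {class of $\mathcal K_{\xi'}$};
\end{tikzpicture}
\caption{The smallest case $m=4$, $s=2$. The grid consists of the points that agree outside two disjoint coordinate blocks $\Gamma_\xi$ and $\Gamma_{\xi'}$. Rows are classes of $\mathcal K_\xi$, columns are classes of $\mathcal K_{\xi'}$, and a row meets a column in one point. The filled points are the trace of a box, which meets each row and each column in $0$ or $s$ points.}
\label{fig:grid}
\end{figure}

\subsection{Tests}

Let $\xi=(n,t)$ run through all labels and $\zeta_l$ through all unimodular scalars. The set $\mathcal T_E$ consists of the \emph{local} and \emph{global} tests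
\begin{align*}
\theta(a)&=\Big(\frac{2^n}{m_n}\Big)^{1/q}\sum_{l\in K}\zeta_l\,T_\xi a(l),\qquad K\in\mathcal K_\xi\text{ on }D_{n-1},\\
\theta(a)&=m_n^{-\gamma}\sum_{l\in D_{n-1}}\zeta_l\,T_\xi a(l),
\end{align*}
and $\mathcal T_F$ consists of the \emph{box} tests
\[
\eta(b)=n^2\rho_\xi^{-1/p}\sum_{l\in R}\zeta_l\,T_\xi b(l),\qquad R\in\mathcal R_\xi .
\]
We call $\xi$ the label of the test. The local prefactor is, up to a factor $2^{1/q}$, the $q$-th root of the number of classes, and the factor $n^2$ will make a sum over the levels converge in the proof of (A). For fixed $a\in V$ only finitely many $T_\xi a$ are nonzero, so $\|a\|_E$ and $\|a\|_F$ are finite. If one of them vanishes, then all $T_\xi a$ vanish, as every point lies in some class and in some box, and $a=0$ by \eqref{eq:consistency}. So we have two norms on $V$, and $E,F$ denote the completions.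

\section{The differences $S_n-S_{n-1}$ are small}\label{sec:small}

We use \eqref{eq:grouped} with the partitions $\mathcal K_{n,t}$ on $D_{n-1}$ and $m=m_n$.

\begin{proposition}\label{prop:small}
Let $n\ge n_0+3$. For all $\theta\in\mathcal T_E$ and $\eta\in\mathcal T_F$,
\begin{equation}\label{eq:sides}
\sum_{t,K}\mathbb E_\sigma|\theta(\Phi^\sigma_{t,K})|^q\le C2^n,\qquad\sum_{t,K}\mathbb E_\sigma|\eta(\Psi^\sigma_{t,K})|^p\le Cn^{2p}\,2^nm_n^{-\gamma p/2},
\end{equation}
and the sums vanish for tests whose level differs from $n$ by more than $1$. Consequently $w_p(S_n-S_{n-1};F,E)\le Cn^2m_n^{-\gamma/2}$, and (B) holds.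
\end{proposition}

\begin{proof}
The vanishing is part of \eqref{eq:table}. Let the test have label $(n',t')$ with $|n'-n|\le1$.

\emph{The shape of the functions.} Fix $t$ and a class $K$ of $\mathcal K_{n,t}$ on $D_{n-1}$. By (K2), $K=K^-\chi_0$ for a class $K^-$ on $D_{n-2}$. Define a set $\tilde K\subset D_{n'-1}$ and a map $\pi:\tilde K\to K$ as follows:
\[
\begin{array}{lll}
n'=n-1:&\tilde K=K^-,&\pi(k)=k\chi_0;\\
n'=n:&\tilde K=K,&\pi(l)=l;\\
n'=n+1:&\tilde K=K1\cup K2,&\pi(l\chi)=l .
\end{array}
\]
By \eqref{eq:table}, each of $T_{n',t'}\Phi^\sigma_{t,K}$ and $T_{n',t'}\Psi^\sigma_{t,K}$ vanishes off $\tilde K$ and has the form $\lambda\mapsto\sigma_{\pi(\lambda)}d(\lambda)$ on $\tilde K$, where $d$ does not depend on $\sigma$ and $|d|\le\max\{3,2\sqrt2\}=3$. In all three cases $\tilde K$ is a union of at most two classes of $\mathcal K_{n,t}$ on $D_{n'-1}$, the map $\pi$ is at most two-to-one, and for fixed $t$ each class on $D_{n'-1}$ lies in $\tilde K$ for at most two $K$.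

\emph{Local tests.} Let $\theta$ be supported on the class $K'$ of $\mathcal K_{n',t'}$. If $(n,t)=(n',t')$, then $T_{n',t'}\Phi^\sigma_{t,K}=0$. Otherwise (K1) gives $|K'\cap\tilde K|\le2$, so $|\theta(\Phi^\sigma_{t,K})|^q\le6^q2^{n'}/m_{n'}$. For each $t$, each of the $m_{n'}$ points of $K'$ lies in $\tilde K$ for at most two $K$, so at most $6m_{n'}$ pairs $(t,K)$ contribute. The sum is at most $6^{q+1}2^{n'}\le C2^n$.

\emph{Global tests.} Collecting the terms with the same $\pi(\lambda)$, we get $\theta(\Phi^\sigma_{t,K})=m_{n'}^{-\gamma}\sum_{l\in K}\sigma_ld_l$ with $|d_l|\le6$. By \eqref{eq:khinchine} and \eqref{eq:m}, each expectation is at most $B_q^qm_{n'}^{-\gamma q}(36m_n)^{q/2}\le Cm_n^{q/2-\gamma q}=Cm_n$. There are $3\cdot2^{n-1}/m_n$ pairs $(t,K)$, so the sum is at most $C2^n$.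

\emph{Box tests.} Let $R\in\mathcal R_{n',t'}$. If $n'=n$, only $t=t'$ contributes, by \eqref{eq:table}. So for every contributing $t$ the label $(n,t)$, which lies in $\Lambda$, belongs to $N(n',t')$. By (R2), $R$ meets $|R|/s_n$ classes of $\mathcal K_{n,t}$ on $D_{n'-1}$, in $s_n$ points each. Thus $|R\cap\tilde K|\le2s_n$, and at most $2|R|/s_n$ classes $K$ contribute for each $t$. Since $\pi$ is at most two-to-one and $|d|\le3$,
\[
\mathbb E_\sigma\Big|\sum_{\lambda\in R\cap\tilde K}\zeta_\lambda\sigma_{\pi(\lambda)}d(\lambda)\Big|^2=\sum_{l\in K}\Big|\sum_{\lambda\in R\cap\pi^{-1}(l)}\zeta_\lambda d(\lambda)\Big|^2\le18|R\cap\tilde K|\le36s_n,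
\]
and the $p$-th moment is at most $(36s_n)^r$ because $p<2$. Using $\rho_{n',t'}^{-1}|R|=2^{n'-1}$ and $s_n^{r-1}=m_n^{-\gamma p/2}$, we obtain
\[
\sum_{t,K}\mathbb E_\sigma|\eta(\Psi^\sigma_{t,K})|^p\le n'^{2p}\rho_{n',t'}^{-1}\cdot\frac{6|R|}{s_n}\,(36s_n)^r\le Cn^{2p}2^nm_n^{-\gamma p/2}.
\]

Inserting \eqref{eq:sides} in \eqref{eq:grouped} gives the bound $C2^{-n}\cdot n^22^{n/p}m_n^{-\gamma/2}\cdot2^{n/q}=Cn^2m_n^{-\gamma/2}$. By \eqref{eq:m}, $m_n^{-\gamma/2}\le C2^{-\gamma n/48}$, so the series in (B) converges.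
\end{proof}

The convergence of this series is where $p\ne2$ is essential: with $\gamma=0$ the bound would be $Cn^2$, and by Theorem~\ref{thm:supp}(b) no choice of tests gives both (A) and (B) for $p=2$. The hypothesis $p>1$ enters through the constant $B_q$, which needs $q<\infty$.

\section{Norms of functions on $D_k$}\label{sec:functions}

\subsection{From weak norms to seminorms}

Condition (A) concerns sequences. We first reduce it to an inequality for single vectors, by averaging the tests of a fixed label. For a partition $\mathcal K$ let $\|f\|_{\ell_q(\mathcal K;\ell_2)}=(\sum_{K\in\mathcal K}\|f1_K\|_2^q)^{1/q}$, and likewise for $p$. For a label $\xi=(n,t)$ and a function $f$ on $D_{n-1}$ put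
\[
X_\xi(f)=\max\big\{\|f\|_{\ell_q(\mathcal K_\xi;\ell_2)},\ m_n^{-\gamma}\|f\|_2\big\},\qquad Y_\xi(f)=\Big(\rho_\xi^{-1}\,\mathbb E_R\|f1_R\|_2^p\Big)^{1/p},
\]
with $R$ uniform in $\mathcal R_\xi$. For $a,b\in V$ and $n>n_0$ let
\[
\alpha_n(a)=\max_tX_{n,t}(T_{n,t}a),\qquad\beta_n(b)=\max_tY_{n,t}(T_{n,t}b),
\]
and let $\beta_{n_0}=0$.

\begin{lemma}\label{lem:average}
For finite sequences in $V$ and $n>n_0$,
\[
\Big(\sum_k\alpha_n(x_k)^q\Big)^{1/q}\le C\,w_q((x_k);E),\qquad\Big(\sum_k\beta_n(y_k)^p\Big)^{1/p}\le Cn^{-2}\,w_p((y_k);F).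
\]
\end{lemma}

\begin{proof}
Fix $\xi=(n,t)$. Let $w=w_q((x_k);E)$ and $f_k=T_\xi x_k$. Every test $\theta$ satisfies $\sum_k|\theta(x_k)|^q\le w^q$. Take the local tests on a class $K$ with $\zeta_l=\sigma_l$ random signs, and average; by \eqref{eq:khinchine},
\[
\sum_k\|f_k1_K\|_2^q\le\mathbb E_\sigma\sum_k\Big|\sum_{l\in K}\sigma_lf_k(l)\Big|^q\le\frac{m_n}{2^n}\,w^q .
\]
Summing over the $2^{n-1}/m_n$ classes gives $\sum_k\|f_k\|^q_{\ell_q(\mathcal K_\xi;\ell_2)}\le w^q/2$. The global tests with random signs give $m_n^{-\gamma q}\sum_k\|f_k\|_2^q\le w^q$ in the same way. Hence $\sum_kX_\xi(f_k)^q\le2w^q$. For the box tests, \eqref{eq:khinchine} gives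
\[
\sum_kY_\xi(T_\xi y_k)^p\le A_p^{-p}\,\mathbb E_R\mathbb E_\sigma\sum_k\rho_\xi^{-1}\Big|\sum_{l\in R}\sigma_lT_\xi y_k(l)\Big|^p\le A_p^{-p}n^{-2p}\,w_p((y_k);F)^p .
\]
It remains to sum over the three values of $t$.
\end{proof}

\subsection{Global and local norms}

We now describe which functions pair well with $X_\xi$. For a function $f$ on some $D_k$, an integer $n\ge n_0$ and a label $\xi$ with $\mathcal K_\xi$ defined on $D_k$, let
\[
G_n(f)=\inf_{f=f_0+f_1}\big(\|f_0\|_p+m_n^\gamma\|f_1\|_2\big),\qquad H_\xi(f)=\inf_{f=f_0+f_1}\big(\|f_0\|_p+m_\xi^{\gamma/2}\|f_1\|_{\ell_p(\mathcal K_\xi;\ell_2)}\big).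
\]
These are norms with the following properties.

\begin{itemize}
\item[(N1)] They are monotone in $|f|$: if $|g|\le|f|$, write $g=hf$ with $|h|\le1$ and decompose $g=hf_0+hf_1$.
\item[(N2)] $G_n\le4^\gamma G_{n'}$ if $|n-n'|\le4$, by \eqref{eq:m}.
\item[(N3)] For $f$ on $D_{k+1}$ let $f^\chi(l)=f(l\chi)$, $l\in D_k$. Then $G_n(f^\chi)\le G_n(f)\le G_n(f^1)+G_n(f^2)$, by restricting a decomposition and by extending decompositions by zero. If $\mathcal K_\xi$ is defined on $D_k$, then $H_\xi(f^\chi)\le H_\xi(f)$ by (K2).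
\item[(N4)] $\|f\|_{\ell_p(\mathcal K_\xi;\ell_2)}\le H_\xi(f)\le\|f\|_p$, since $\|\cdot\|_2\le\|\cdot\|_p$ on each class and $m_\xi\ge1$.
\item[(N5)] For $\xi=(n,t)$ and functions $x,f$ on $D_{n-1}$,
\[
\sum|xf|\le X_\xi(x)\,G_n(f),\qquad\sum|xf|\le X_\xi(x)\,H_\xi(f).
\]
For the first inequality, $\|x\|_q\le\|x\|_{\ell_q(\mathcal K_\xi;\ell_2)}\le X_\xi(x)$ because $q>2$, so $\sum|xf|\le\|x\|_q\|f_0\|_p+\|x\|_2\|f_1\|_2\le X_\xi(x)(\|f_0\|_p+m_n^\gamma\|f_1\|_2)$. The second follows from Cauchy--Schwarz on each class, H\"older's inequality over the classes, and (N4).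
\end{itemize}
So a function with small $G_n$-norm pairs well with $T_{n,t}a$ for every $t$, while a function with small $H_\xi$-norm pairs well with $T_\xi a$ only.

\begin{example}\label{ex:row}
Let $\xi=(n,t)$, let $\xi'\in N(\xi)$ with $\xi'\neq\xi$, let $K$ be a class of $\mathcal K_{\xi'}$ on $D_{n-1}$, and write $m=m_{\xi'}$, $s=s_{\xi'}$. By (R1) and (R2), $|R\cap K|$ has mean $\rho_\xi m$ and takes the values $0,s$, so it equals $s$ with probability $\rho_\xi m/s=\rho_\xi s$. Hence $Y_\xi(1_K)=s^{1/p+1/2}=m^{1/p-\gamma/2}$. By (K1), $X_\xi(1_K)=\max\{m^{1/q},m_n^{-\gamma}m^{1/2}\}\le4^\gamma m^{1/q}$. Therefore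
\[
\sum1_K\cdot1_K=m,\qquad X_\xi(1_K)\,Y_\xi(1_K)\le4^\gamma m^{1-\gamma/2}.
\]
The termwise estimate $\sum|xf|\le CX_\xi(x)Y_\xi(f)$ fails by the factor $m^{\gamma/2}$, which is exactly the gain in Proposition~\ref{prop:small}. In terms of the new norms, $H_{\xi'}(1_K)\le m^{\gamma/2}m^{1/2}=m^{1/p-\gamma/2}$ is as small as $Y_\xi(1_K)$, whereas $G_n(1_K)\ge4^{-\gamma}m^{1/p}$ by (N5) and $H_\xi(1_K)=m^{1/p}$ by (N4) and (K1).
\end{example}

The example suggests two facts. The norm $Y_\xi$ controls $G_n$ up to pieces that are small in $H_{\xi'}$ for a neighbor $\xi'$ (Lemma~\ref{lem:split}); and a function can be much smaller in $H_{\xi'}$ than in $G_n$ for only one label $\xi'$ at a time (Lemma~\ref{lem:cross}).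

\subsection{Splitting along the neighbors}

\begin{lemma}\label{lem:split}
Let $(n,t)$ be a label and $f$ a function on $D_{n-1}$. Then $f=g+\sum_{\xi\in N(n,t)}h_\xi$, where $g$ and the $h_\xi$ are restrictions of $f$ to disjoint sets and
\[
G_n(g)\le CY_{n,t}(f),\qquad H_\xi(h_\xi)\le CY_{n,t}(f).
\]
\end{lemma}

Put $v=|f|^2$ and $v(A)=\sum_{l\in A}v_l$, so that $Y_{n,t}(f)^p=\rho_{n,t}^{-1}\mathbb E\,v(R)^r$. Writing $v(R)^r=\sum_l1_{l\in R}v_l\,v(R)^{r-1}$ shows that we need an upper bound for the mass of a box that is known to contain $l$. This mass comes from $l$ itself, from a class through $l$, or from all of $D_{n-1}$. One could assign each $l$ to its dominant source. But if $\Omega$ is the set of points assigned to one type of source, a class $K$ would then contribute $v(K\cap\Omega)v(K)^{r-1}$, which can be much smaller than the quantity $v(K\cap\Omega)^r$ that we need. Removing the heaviest cell first and recomputing the masses avoids this loss.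

\begin{proof}
Write $N=N(n,t)$, $\rho=\rho_{n,t}$, and $M_U=v(R\cap U)$ for $U\subset D_{n-1}$.

\emph{Conditional probabilities.} Let $l\ne l'$. The event $l\in R$ is a product event, so the factors of $R$ remain independent given it. If $l,l'$ differ outside $\bigcup_{\xi\in N}\Gamma_\xi$, then $\mathbb P(l'\in R\mid l\in R)=0$. Otherwise this probability is the product of the numbers $\frac{s_\xi-1}{m_\xi-1}=\frac1{s_\xi+1}\le s_\xi^{-1}$ over those $\xi\in N$ for which $l,l'$ differ in $\Gamma_\xi$. If there is exactly one such $\xi$, then $l'\in K_\xi(l)$ and the bound is $m_\xi^{-1/2}$. If there are at least two, the bound is $4/m_n$, because $s_\xi\ge s_n/2$ by \eqref{eq:m}. Hence for $l\in U$,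
\begin{equation}\label{eq:conditional}
\mathbb E[M_U\mid l\in R]\le v_l+\sum_{\xi\in N}m_\xi^{-1/2}v(K_\xi(l)\cap U)+4m_n^{-1}v(U).
\end{equation}

\emph{Greedy procedure.} We use cells of types $j\in\{0,\infty\}\cup N$ with weights $\omega_j$. The cells of type $0$ are the single points, with $\omega_0=1$; those of type $\xi\in N$ are the classes of $\mathcal K_\xi$ on $D_{n-1}$, with $\omega_\xi=m_\xi^{-1/2}$; the only cell of type $\infty$ is $D_{n-1}$, with $\omega_\infty=m_n^{-1}$. Start with $U=\operatorname{supp}f$ and empty sets $\Omega_j$. At each step choose a type $j$ and a cell $K$ of type $j$ that maximize $\omega_jv(K\cap U)$, add $K\cap U$ to $\Omega_j$, and replace $U$ by $U\setminus K$. As $v>0$ on $U$, the maximum is positive while $U\ne\emptyset$, so the procedure stops with $U=\emptyset$, and the $\Omega_j$ partition $\operatorname{supp}f$. The procedure does not depend on $R$. By \eqref{eq:conditional} and maximality, at each step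
\[
\mathbb E[M_U\mid l\in R]\le(1+7+4)\,\omega_jv(K\cap U)\qquad(l\in U).
\]

\emph{Lower bound.} Consider one step. By concavity of $x\mapsto x^r$, if $M_U>0$ then
\[
M_U^r-M_{U\setminus K}^r\ge rM_U^{r-1}\big(M_U-M_{U\setminus K}\big)=r\sum_{l\in K\cap U}v_l\,1_{l\in R}\,M_U^{r-1};
\]
if $M_U=0$, no point of $U$ lies in $R$ and both sides are read as $0$. On the event $l\in R$ we have $M_U\ge v_l>0$, and Jensen's inequality for the convex function $x\mapsto x^{r-1}$ gives
\[
\mathbb E\big[1_{l\in R}M_U^{r-1}\big]\ge\rho\big(\mathbb E[M_U\mid l\in R]\big)^{r-1}\ge\rho\big(12\,\omega_jv(K\cap U)\big)^{r-1}.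
\]
The left sides telescope to $v(R)^r$ over the steps, so
\[
Y_{n,t}(f)^p=\rho^{-1}\mathbb E\,v(R)^r\ge r12^{r-1}\sum_{\rm steps}\omega_j^{r-1}v(K\cap U)^r .
\]
A cell is chosen at most once for its type, and cells of the same type are disjoint. So at the step that uses $K$ we have $K\cap U=K\cap\Omega_j$ for the final set $\Omega_j$, and $K\cap\Omega_j=\emptyset$ for unused cells of type $j$. Since $v(K\cap\Omega_j)^r=\|f1_{K\cap\Omega_j}\|_2^p$, $\omega_\xi^{r-1}=m_\xi^{\gamma p/2}$ and $\omega_\infty^{r-1}=m_n^{\gamma p}$, we obtain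
\[
\|f1_{\Omega_0}\|_p^p+m_n^{\gamma p}\|f1_{\Omega_\infty}\|_2^p+\sum_{\xi\in N}m_\xi^{\gamma p/2}\|f1_{\Omega_\xi}\|^p_{\ell_p(\mathcal K_\xi;\ell_2)}\le CY_{n,t}(f)^p .
\]
Take $g=f1_{\Omega_0}+f1_{\Omega_\infty}$ and $h_\xi=f1_{\Omega_\xi}$.
\end{proof}

\begin{remark}
This proof explains the choice $s=\sqrt m$. If the sides of the boxes had $s$ points out of $m$, the conditional probabilities would be at most $s/m$ and $(s/m)^2$, and the weight obtained for the global piece would be $(m/s)^{2\gamma}$. It has to match the factor $m^\gamma$ that the global tests in $E$ cost, which requires $s\le\sqrt m$, while the gain $s^{-\gamma}$ in Proposition~\ref{prop:small} improves as $s$ grows.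
\end{remark}

\subsection{Two transversal partitions}

\begin{lemma}\label{lem:cross}
Let $\xi\ne\xi'$ be labels and $n\ge n_0$ an integer such that $n$ and the two levels lie in an interval of length $3$. If $\mathcal K_\xi$ and $\mathcal K_{\xi'}$ are defined on $D_k$, then $G_n(f)\le C\max\{H_\xi(f),H_{\xi'}(f)\}$ for all $f$ on $D_k$.
\end{lemma}

Think of rows and columns as in Figure~\ref{fig:grid}. We remove the points that carry more than a fraction $m^{-1/2}$ of the mass of their row; the bound on rows controls them in $\ell_p$. What remains is spread out along the rows, so no column carries more than a fraction $m^{-1/2}$ of the mass of the grid, and then the bound on columns yields a second factor $m^{\gamma/2}$. This is where the weight $m_\xi^{\gamma/2}$ in $H_\xi$ is used.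

\begin{proof}
Let $m=m_\xi$, $m'=m_{\xi'}$, and assume that the maximum is at most $1$. Choose $f=f_0+f_1$ with $\|f_0\|_p+m^{\gamma/2}\|f_1\|_{\ell_p(\mathcal K_\xi;\ell_2)}\le2$, and let $A=\{|f_0|\ge|f|/2\}$. Then $\|f1_A\|_p\le4$, and $|f|\le2|f_1|$ off $A$. Define $A'$ in the same way for $\xi'$. Then $\|f1_{A\cup A'}\|_p\le8$, and the function $v$ equal to $|f|^2$ off $A\cup A'$ and to $0$ on $A\cup A'$ satisfies, since $\gamma p=1-r$,
\begin{equation}\label{eq:rowscols}
\sum_{K\in\mathcal K_\xi}v(K)^r\le4^pm^{-(1-r)/2},\qquad\sum_{K'\in\mathcal K_{\xi'}}v(K')^r\le4^pm'^{-(1-r)/2}.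
\end{equation}

\emph{Peeling.} Start with $U=\operatorname{supp}v$. As long as some $l\in U$ has $v_l>m^{-1/2}v(K_\xi(l)\cap U)$, remove one such $l$ from $U$. Let $W$ be the set of removed points and $U_1$ the final set. Fix a class $K$ of $\mathcal K_\xi$, let $l_1,\dots,l_J$ be its removed points in the order of removal, and let $\Sigma_j=\sum_{i\ge j}v_{l_i}$, $\Sigma_{J+1}=0$. When $l_j$ is removed, $K\cap U$ contains $l_j,\dots,l_J$, so $v_{l_j}\ge m^{-1/2}\Sigma_j>0$. As $x\mapsto x^{r-1}$ decreases,
\[
v_{l_j}^r=v_{l_j}\,v_{l_j}^{r-1}\le m^{(1-r)/2}(\Sigma_j-\Sigma_{j+1})\Sigma_j^{r-1}\le m^{(1-r)/2}\int_{\Sigma_{j+1}}^{\Sigma_j}x^{r-1}\,dx .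
\]
Summing over $j$ gives $\sum_{l\in W\cap K}v_l^r\le m^{(1-r)/2}v(K)^r/r$, and \eqref{eq:rowscols} gives $\|f1_W\|_p^p=\sum_{l\in W}v_l^r\le4^p/r$.

\emph{The remainder.} For $l\in U_1$ we have $v_l\le m^{-1/2}v(K_\xi(l)\cap U_1)$. Let $P$ be a class of points agreeing outside $\Gamma_\xi\cup\Gamma_{\xi'}$, and let $K'\subset P$ be a class of $\mathcal K_{\xi'}$. By (K1), distinct points of $K'$ lie in distinct classes of $\mathcal K_\xi$, and these are contained in $P$. So $v(K'\cap U_1)\le m^{-1/2}v(P\cap U_1)$, and if $v(P\cap U_1)>0$, then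
\[
\sum_{K'\subset P}v(K'\cap U_1)^r\ge\sum_{K'\subset P}v(K'\cap U_1)\big(m^{-1/2}v(P\cap U_1)\big)^{r-1}=m^{(1-r)/2}v(P\cap U_1)^r .
\]
Sum over $P$ and use the subadditivity of $x\mapsto x^r$, \eqref{eq:rowscols} and $m,m'\ge m_n/4$:
\[
\|f1_{U_1}\|_2^p=v(U_1)^r\le\sum_Pv(P\cap U_1)^r\le4^p(mm')^{-(1-r)/2}\le Cm_n^{-\gamma p}.
\]
Since $f=(f1_{A\cup A'}+f1_W)+f1_{U_1}$, we get $G_n(f)\le C$.
\end{proof}

\section{The trace is bounded}\label{sec:trace}

\begin{proposition}\label{prop:trace}
For $a,b\in V$,
\[
|\langle b,a\rangle|\le C\sum_{n>n_0}\alpha_n(a)\big(\beta_{n-1}(b)+\beta_n(b)+\beta_{n+1}(b)\big).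
\]
\end{proposition}

There are two kinds of vectors $b$ whose pairing with $a$ we can already estimate. If all $T_{n,t}b$ are small in $G_n$, we use \eqref{eq:recover} and (N5). If $b=\sum_lc(l)\psi_{l,\tau}$ for a label $\xi=(\nu,\tau)$ and a function $c$ on $D_{\nu-1}$ that is small in $H_\xi$, then $\langle b,a\rangle=\sum_lc(l)T_\xi a(l)$ and (N5) applies directly, although by \eqref{eq:table} this $b$ leaves copies of $c$ at the levels $\nu\pm1$ that need not be small in $G$. The proof shows that every $b$ is a sum of vectors of these two kinds. We split each $T_{n,t}b$ by Lemma~\ref{lem:split}. Step~1 uses Lemma~\ref{lem:cross} to show that the pieces belonging to one label $\xi$ satisfy the relation \eqref{eq:consistency} among themselves, up to errors small in $G$. Step~2 solves these relations: all pieces belonging to $\xi$ are determined by the one that sits at $\xi$ itself.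

\begin{proof}
Write $\beta_n=\beta_n(b)$. By Lemma~\ref{lem:split}, for every label $(n,t)$,
\[
T_{n,t}b=g_{n,t}+\sum_{\xi\in\Lambda}h_{n,t;\xi},\qquad G_n(g_{n,t})\le C\beta_n,\qquad H_\xi(h_{n,t;\xi})\le C\beta_n,
\]
where $h_{n,t;\xi}=0$ for $\xi\notin N(n,t)$, and all pieces vanish for large $n$. For $n_0\le i\le j\le i+2$, the symbol $O[i,j]$ denotes a function $f$ on some $D_k$ with $G_i(f)\le C(\beta_i+\dots+\beta_j)$. By (N2), a combination of a bounded number of terms $O[i',j']$ with $[i',j']\subset[i,j]$ and bounded coefficients is $O[i,j]$. By (N3), a function $f$ on $D_{k+1}$ is $O[i,j]$ if and only if $f^1$ and $f^2$ are.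

\emph{Step 1: consistency holds label by label.} For $n>n_0$, $\chi\in\{1,2\}$ and $\xi\in\Lambda$ define on $D_{n-1}$
\[
\delta_\xi(l)=\delta_\xi^{n,\chi}(l)=\sum_tu_\chi(t)h_{n,t;\xi}(l)-\sum_{t'}h_{n+1,t';\xi}(l\chi).
\]
We claim that
\begin{equation}\label{eq:delta}
\delta^{n,\chi}_\xi=O[n,n+1]\qquad\text{for all }n>n_0,\ \chi,\ \xi .
\end{equation}
Fix $n$ and $\chi$. The function $\delta_\xi$ vanishes unless the level of $\xi$ lies in $[n-1,n+2]$, which leaves at most $12$ labels. For these, $\mathcal K_\xi$ is defined on $D_{n-1}$, and (N3) gives $H_\xi(\delta_\xi)\le C(\beta_n+\beta_{n+1})$. By the second identity in \eqref{eq:consistency} for $b$,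
\[
\sum_\xi\delta_\xi=-\bar g,\qquad\bar g(l)=\sum_tu_\chi(t)g_{n,t}(l)-\sum_{t'}g_{n+1,t'}(l\chi),\qquad\bar g=O[n,n+1].
\]
Fix $\xi$. In $|\delta_\xi|\le|\bar g|+\sum_{\xi'\ne\xi}|\delta_{\xi'}|$ there are at most $12$ terms on the right, so at each point $|\delta_\xi|\le12|\bar g|$ or $|\delta_\xi|\le12|\delta_{\xi'}|$ for some $\xi'\ne\xi$ of level in $[n-1,n+2]$. Split $D_{n-1}$ accordingly into a set $\Pi_0$ and at most $11$ sets $\Pi_{\xi'}$. By (N1), $G_n(\delta_\xi1_{\Pi_0})\le12G_n(\bar g)$. Also by (N1), $H_\xi(\delta_\xi1_{\Pi_{\xi'}})\le H_\xi(\delta_\xi)$ and $H_{\xi'}(\delta_\xi1_{\Pi_{\xi'}})\le12H_{\xi'}(\delta_{\xi'})$, so Lemma~\ref{lem:cross} on $D_{n-1}$, with the interval $[n-1,n+2]$, gives $G_n(\delta_\xi1_{\Pi_{\xi'}})\le C(\beta_n+\beta_{n+1})$. Adding the parts proves \eqref{eq:delta}.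

\emph{Step 2: solving the relations.} Fix $\xi=(\nu,\tau)\in\Lambda$ and put $c_\xi=\frac13h_{\nu,\tau;\xi}$, a function on $D_{\nu-1}$. The piece $h_{n,t;\xi}$ can be nonzero only if $(n,t)=(\nu,\tau)$ or $n=\nu\pm1$. We write out \eqref{eq:delta} for $n=\nu,\nu+1,\nu-1,\nu-2$; all these exceed $n_0$ because $\nu\ge n_0+3$. For each $\chi$, as functions of the indicated variable,
\begin{align}
\sum_{t'}h_{\nu+1,t';\xi}(l\chi)&=3u_\chi(\tau)c_\xi(l)+O[\nu,\nu+1],&&l\in D_{\nu-1},\label{eq:r1}\\
\sum_{t'}u_\chi(t')h_{\nu+1,t';\xi}(i)&=O[\nu+1,\nu+2],&&i\in D_\nu,\label{eq:r2}\\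
\sum_{t'}u_\chi(t')h_{\nu-1,t';\xi}(k)&=3c_\xi(k\chi)+O[\nu-1,\nu],&&k\in D_{\nu-2},\label{eq:r3}\\
\sum_{t'}h_{\nu-1,t';\xi}(k'\chi)&=O[\nu-2,\nu-1],&&k'\in D_{\nu-3}.\label{eq:r4}
\end{align}
In \eqref{eq:r1} and \eqref{eq:r4} we combine $\chi=1,2$ by (N3) and read them as statements about functions on $D_\nu$ and on $D_{\nu-2}$. By the last identity in \eqref{eq:u}, any triple $(h_t)$ is determined by its three moments:
\[
h_t=\frac13\Big[\sum_{t'}h_{t'}+\sum_\chi u_\chi(t)\sum_{t'}u_\chi(t')h_{t'}\Big].
\]
Apply this to $h_t=h_{\nu+1,t;\xi}$ with \eqref{eq:r1} and \eqref{eq:r2}, and to $h_t=h_{\nu-1,t;\xi}$ with \eqref{eq:r4} and \eqref{eq:r3}. As functions on $D_\nu$ and on $D_{\nu-2}$,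
\begin{equation}\label{eq:solved}
h_{\nu+1,t;\xi}(l\chi)=u_\chi(\tau)c_\xi(l)+O[\nu,\nu+2],\qquad h_{\nu-1,t;\xi}(k)=\sum_\chi u_\chi(t)c_\xi(k\chi)+O[\nu-2,\nu].
\end{equation}

\emph{Step 3: subtracting the local parts.} For $\xi=(\nu,\tau)\in\Lambda$ let $b_\xi=\sum_{l\in D_{\nu-1}}c_\xi(l)\psi_{l,\tau}$, and let $b'=b-\sum_{\xi\in\Lambda}b_\xi$, a finite sum. The first row of \eqref{eq:table} gives
\[
T_{\nu,t}b_\xi=3\delta_{t\tau}c_\xi,\qquad T_{\nu+1,t}b_\xi(l\chi)=u_\chi(\tau)c_\xi(l),\qquad T_{\nu-1,t}b_\xi(k)=\sum_\chi u_\chi(t)c_\xi(k\chi),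
\]
and $T_{n,t}b_\xi=0$ for the other levels $n$. Fix a label $(n,t)$. Then $T_{n,t}b_\xi=0$ for $\xi\notin N(n,t)$. For $\xi=(n,t)\in\Lambda$ we have $T_{n,t}b_\xi=h_{n,t;\xi}$. For $\xi$ of level $\nu=n-1$, the first half of \eqref{eq:solved} says that $T_{n,t}b_\xi=h_{n,t;\xi}+O[n-1,n+1]$, and for $\nu=n+1$ the second half says the same. Summing over the at most $7$ neighbors, $T_{n,t}(b-b')=T_{n,t}b-g_{n,t}+O[n-1,n+1]$, and hence
\begin{equation}\label{eq:bprime}
G_n(T_{n,t}b')\le C(\beta_{n-1}+\beta_n+\beta_{n+1})\qquad\text{for all labels }(n,t).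
\end{equation}

\emph{Step 4: pairing.} For $\xi=(\nu,\tau)\in\Lambda$, the second inequality in (N5) gives
\[
|\langle b_\xi,a\rangle|\le\sum_l|c_\xi(l)T_\xi a(l)|\le X_\xi(T_\xi a)H_\xi(c_\xi)\le C\alpha_\nu(a)\beta_\nu .
\]
In \eqref{eq:recover} for $b'$, every inner sum pairs some $T_{n,t}a$ with some $T_{n,t'}b'$ of the same level, so the first inequality in (N5) and \eqref{eq:bprime} bound it by $C\alpha_n(a)(\beta_{n-1}+\beta_n+\beta_{n+1})$. Each level occurs a bounded number of times, and the proposition follows.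
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For finite sequences in $V$, Proposition~\ref{prop:trace}, H\"older's inequality in $k$ and Lemma~\ref{lem:average} give
\begin{align*}
\sum_k|\langle y_k,x_k\rangle|&\le C\sum_{n>n_0}\ \sum_{j=n-1}^{n+1}\Big(\sum_k\alpha_n(x_k)^q\Big)^{1/q}\Big(\sum_k\beta_j(y_k)^p\Big)^{1/p}\\
&\le C\sum_{n>n_0}n^{-2}\ w_q((x_k);E)\,w_p((y_k);F).
\end{align*}
This is (A), and (B) is Proposition~\ref{prop:small}. Lemma~\ref{lem:criterion} gives the first assertion of the theorem, and the others were derived from it in Section~\ref{sec:intro}.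
\end{proof}

\section{One space for all $p\neq2$}\label{sec:all}

The gain in Proposition~\ref{prop:small} is exponential in $n$, and the tests for nearby exponents differ by factors that grow at a small exponential rate. So one pair of spaces serves a whole interval of exponents, and a direct sum does the rest.

\begin{lemma}\label{lem:interval}
Every $p_0\in(1,2)$ is an interior point of an interval $I\subset(1,2)$ for which there are separable spaces $E,F$ such that, for all $p\in I$, $E$ fails the $w_p$-AP and $F$ fails the $w_{p'}$-AP.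
\end{lemma}

\begin{proof}
Write $\gamma_p=\frac1p-\frac12$. Choose $h$ with $0<h<\gamma_{p_0}/200$ and $\frac1{p_0}+h<1$, and let $I=\{p:|\frac1p-\frac1{p_0}|\le h\}\subset(1,2)$. For $p\in I$ we have $\gamma_p\ge\gamma_{p_0}-h>199h$, so $4h<\gamma_p/48$. The labels, partitions, boxes and maps $T_\xi$ do not depend on $p$; only the prefactors of the tests do. Let $\mathcal T_E^{(p)},\mathcal T_F^{(p)}$ and $E^{(p)},F^{(p)}$ be the tests and spaces of Section~\ref{sec:spaces} for the exponent $p$, and let $\mathcal T_E,\mathcal T_F$ be the unions of the sets of tests over $p\in I$. For a fixed level the prefactors are bounded on $I$, so these unions define norms on $V$; let $E,F$ be the completions. Fix $p\in I$ and $q=p'$. We verify the hypotheses of Lemma~\ref{lem:criterion}; the failure of the $w_q$-AP for $F$ then follows by transposition.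

(A) By \eqref{eq:norming}, $w_q((x_k);E^{(p)})\le w_q((x_k);E)$ and $w_p((y_k);F^{(p)})\le w_p((y_k);F)$ for finite sequences in $V$. So (A) for $E^{(p)},F^{(p)}$ implies (A) for $E,F$.

(B) Let $\tilde p\in I$ and $\tilde q=\tilde p'$. Then $|\frac1p-\frac1{\tilde p}|=|\frac1q-\frac1{\tilde q}|=|\gamma_p-\gamma_{\tilde p}|\le2h$. A test for $\tilde p$ with label $(n',t')$ is a multiple of the test for $p$ with the same label, set and coefficients. The factor is $(2^{n'}/m_{n'})^{1/\tilde q-1/q}$ for local tests, $m_{n'}^{\gamma_p-\gamma_{\tilde p}}$ for global tests, and $(\rho_{n',t'}^{-1})^{1/\tilde p-1/p}$ for box tests. The three bases lie in $[1,2^{n'}]$, so the factor is at most $2^{2hn'}$. In \eqref{eq:grouped} for $E,F$ only tests of level $n'\le n+1$ contribute, and \eqref{eq:sides} for the exponent $p$ bounds each of the two suprema with an extra factor $2^{2h(n+1)}$. With \eqref{eq:m}, for $n\ge n_0+3$,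
\[
w_p(S_n-S_{n-1};F,E)\le Cn^2\,2^{4h(n+1)}m_n^{-\gamma_p/2}\le C'n^2\,2^{(4h-\gamma_p/48)n},
\]
where $C'$ depends on $p$ and $h$. This is summable.
\end{proof}

\begin{lemma}\label{lem:complemented}
Let $1<p<\infty$. If $Z$ has the $w_p$-AP and $\iota:E\to Z$, $P:Z\to E$ are bounded operators with $P\iota=\mathrm{id}_E$, then $E$ has the $w_p$-AP.
\end{lemma}

\begin{proof}
Let $F$ be any Banach space and let $z\in F\hat\otimes_{w_p}E$ have zero image in $F\hat\otimes_\varepsilon E$. By (W3), $(\mathrm{id}\otimes\iota)z\in F\hat\otimes_{w_p}Z$ has zero image in $F\hat\otimes_\varepsilon Z$, so it is $0$. Hence $z=(\mathrm{id}\otimes P)(\mathrm{id}\otimes\iota)z=0$.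
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(a)]
The interiors of the intervals in Lemma~\ref{lem:interval} cover $(1,2)$, and an open cover of a subset of $\mathbb R$ has a countable subcover. Let $I_j$ be the intervals of such a subcover and $E_j,F_j$ the corresponding spaces. Let $Z$ be the $\ell_2$-sum of all $E_j$ and $F_j$. It is separable, and each summand is complemented in it. Every $p\in(1,2)$ lies in some $I_j$, so by Lemma~\ref{lem:complemented} the space $Z$ fails the $w_p$-AP because of $E_j$ and the $w_{p'}$-AP because of $F_j$. Hence $Z$ fails the $w_p$-AP for every $p\in(1,\infty)\setminus\{2\}$.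
\end{proof}

\begin{thebibliography}{1}

\bibitem{WD}
\emph{The weak density in operator ideals},
\texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412230064902WH}.

\end{thebibliography}
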